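# Pythagorean orthogonality and the functions it forces to be "norm squared plus additive"

## A 3–4–5 pair in the maximum norm

Take $\mathbb R^3$ with the norm $\|x\|=\max(|x_1|,|x_2|,|x_3|)$ and the vectors
$$x=(3,0,0),\qquad w=(2,4,0),\qquad x+w=(5,4,0).$$
Their norms are $3$, $4$ and $5$, so $\|x+w\|^2=\|x\|^2+\|w\|^2$. The theorem of Pythagoras holds for this pair, and we call the two vectors orthogonal for that reason. This notion has odd manners.

* It is not homogeneous: $2x+w=(8,4,0)$, and $64\ne 36+16$.
* It does not survive the change of one sign: $x-w=(1,-4,0)$, and $16\neq 9+16$.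
* The axis vectors $(3,0,0)$ and $(0,4,0)$ are not orthogonal: their sum has norm $4$.

Suppose now that $f:\mathbb R^3\to\mathbb R$ is additive on every orthogonal pair. The pair above gives
$$f(5,4,0)=f(3,0,0)+f(2,4,0).$$
Every linear function does this, and so does $f(x)=\|x\|^2$. The Euclidean square $x_1^2+x_2^2+x_3^2$ does not: it would need $41=9+20$.

A second experiment uses the same $w$ twice. Let $u=(3,1,0)$ and $u'=(3,-1,0)$, both of norm $3$. Then $u+w=(5,5,0)$ and $u'+w=(5,3,0)$ both have norm $5$, so $w$ is orthogonal to $u$ and to $u'$. Hence $f(5,5,0)=f(3,1,0)+f(w)$ and $f(5,3,0)=f(3,-1,0)+f(w)$. Subtracting,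
$$f(5,5,0)-f(5,3,0)=f(3,1,0)-f(3,-1,0).$$
Both sides are increments of $f$ along the same vector $(0,2,0)$, taken between two points of equal norm, but at two different places. The unknown value $f(w)$ has canceled. If such increments depended only on the difference vector, then $f$ would look like an additive function plus something constant on spheres. So we ask: are there any solutions besides "function of $\|x\|^2$ plus additive function"?

## The equation (POA) and its general solution

Let $(X,\|\cdot\|)$ be a real normed space. **Pythagorean orthogonality** is the relation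
$$x\perp y\iff\|x+y\|^2=\|x\|^2+\|y\|^2 .$$
Let $(Y,+)$ be an abelian group. We study functions $f:X\to Y$ with
$$\text{(POA)}\qquad \|x+y\|^{2}=\|x\|^{2}+\|y\|^{2}\quad\text{implies}\quad f(x+y)=f(x)+f(y).$$
A map $g$ is **additive** if $g(u+v)=g(u)+g(v)$ for all $u,v$. No regularity of $f$ is assumed anywhere, and additive functions can be wild: in a basis of $\mathbb R$ over $\mathbb Q$ that contains $1$ and $\sqrt2$, the coordinate of $1$ is an additive function $\mathbb R\to\mathbb R$ with value $1$ at $1$ and $0$ at $\sqrt 2$, so it is not linear.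

Dimension matters. If $\dim X=1$, then $(x+y)^2=x^2+y^2$ means $xy=0$, so $x\perp y$ only if one of them is $0$, and every $f$ with $f(0)=0$ is a solution. For inner product spaces, where $x\perp y$ means $(x\mid y)=0$, it is known that the solutions $f:X\to\mathbb R$ are exactly $f(x)=a(\|x\|^2)+b(x)$ with $a:\mathbb R\to\mathbb R$ and $b:X\to\mathbb R$ additive. For arbitrary real normed spaces of dimension at least 3, Gy. Szabó has solved (POA) in the class of odd functions; we do not use his theorem. The problem, posed in "Solving Alternative Functional Equations: What For?", is to find all solutions $f:X\to\mathbb R$, odd or not.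

**Theorem.** Let $X$ be a real normed space, $\dim X\ge 3$, and $Y$ an abelian group. A function $f:X\to Y$ satisfies (POA) if and only if
$$f(x)=a(\|x\|^2)+b(x)\qquad(x\in X)$$
with $a:\mathbb R\to Y$ and $b:X\to Y$ additive. Moreover $a,b$ are unique: $b(x)=f(\tfrac x2)-f(-\tfrac x2)$ and $a(\|x\|^2)=f(x)-b(x)$.

In particular, for $Y=\mathbb R$: for every real normed space $X$ with $\dim X\ge3$, the solutions of (POA) are exactly $f(x)=a(\|x\|^2)+b(x)$ with $a:\mathbb R\to\mathbb R$ and $b:X\to\mathbb R$ additive.

Two parts are immediate. *"If":* when $\|x+y\|^2=\|x\|^2+\|y\|^2$, additivity of $a$ gives $a(\|x+y\|^2)=a(\|x\|^2)+a(\|y\|^2)$, and $b$ is additive. *Uniqueness:* if $f$ has this form, the radial parts cancel in $f(\tfrac x2)-f(-\tfrac x2)=2b(\tfrac x2)=b(x)$. So $b$ is determined, then $a(\|x\|^2)=f(x)-b(x)$ determines $a$ on $[0,\infty)$, and $a(-s)=-a(s)$ does the rest. What remains is "only if".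

## The parallelogram law, and what replaces it

In an inner product space there is a quick way to see that increments depend only on the difference. Let $\|x\|=\|y\|$, put $\delta=x-y$ and $m=\frac{x+y}2$, so $x=m+\frac\delta2$, $y=m-\frac\delta2$. Then $(m\mid\delta)=\frac12(\|x\|^2-\|y\|^2)=0$, so $m\perp\frac\delta2$ and $m\perp-\frac\delta2$, and (POA) gives
$$f(x)-f(y)=\bigl(f(m)+f(\tfrac\delta2)\bigr)-\bigl(f(m)+f(-\tfrac\delta2)\bigr)=f(\tfrac\delta2)-f(-\tfrac\delta2).$$

It is natural to try this in a general space, and it fails at its first line. Equal norms $\|m+\frac\delta2\|=\|m-\frac\delta2\|$ no longer give $\|m+\frac\delta2\|^2=\|m\|^2+\|\frac\delta2\|^2$; that is the parallelogram law. In the maximum norm with $x=(3,1,0)$, $y=(3,-1,0)$ we get $m=(3,0,0)$, $\frac\delta2=(0,1,0)$, and $9\ne9+1$. The midpoint is not orthogonal to half the difference, so (POA) says nothing about this decomposition.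

The second experiment of the opening shows what survives. If $\|x\|=\|y\|$ and $w$ is orthogonal to both $x$ and $y$, then
$$f(x+w)-f(y+w)=f(x)-f(y),\qquad \|x+w\|=\|y+w\|.$$
So for fixed $\delta$ we work on the set of midpoints $m$ with $\|m+\frac\delta2\|=\|m-\frac\delta2\|$ and on the function $F(m)=f(m+\frac\delta2)-f(m-\frac\delta2)$, and we travel from $m$ to $m+w$ by such moves. Which midpoints can be joined?

In Euclidean $\mathbb R^3$ the midpoints form the plane $\delta^\perp$, and with $n(p)^2=|p|^2+\frac14|\delta|^2$ a move from $p$ to $x$ is allowed when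
$$0=n(x)^2-n(p)^2-|x-p|^2=2\,(p\mid x-p),$$
that is, when $x$ lies on the tangent at $p$ to the circle $|x|=|p|$. If $p,p_1$ are close together on one circle, their tangents meet at a point $x$; then $F(p)=F(x)=F(p_1)$. So $F$ is constant on circles. Also, the tangent at $p$ meets every larger circle, so $F$ takes the same value on all circles.

In a general space the midpoints form a surface rather than a plane, and the tangents become zero sets of continuous functions with no smoothness. But "two nearby tangents of a circle meet" has a topological proof by winding numbers, and that proof carries over. Two obstacles are of another kind: for some $\delta$ the midpoints do not form a surface at all, and the spheres can have corners. We meet them in turn.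

## Conventions and textbook facts

Write $S_r=\{x:\|x\|=r\}$ and $S=S_1$. A functional $\psi\in X^*$ with $\|\psi\|=1$ **norms** $u$ if $\psi(u)=\|u\|$; by the Hahn–Banach theorem every $u\neq0$ is normed by some such $\psi$. For $e\in S$ let
$$N(e)=\{\psi\in X^*:\|\psi\|=1=\psi(e)\},$$
which is compact if $\dim X<\infty$. For example, in the maximum norm on $\mathbb R^3$ a functional $\sum\psi_ix_i$ has norm $\sum|\psi_i|$, so for $e=(1,1,0)$ the set $N(e)$ is the segment $\{(\alpha,1-\alpha,0):0\le\alpha\le1\}$.

We use the following.

* *Convex functions of one variable.* Slopes of chords do not decrease from left to right. So if $q:\mathbb R\to\mathbb R$ is convex and $q(\alpha)=q(\beta)$ with $\alpha<\beta$, then $q\le q(\alpha)$ on $[\alpha,\beta]$ and $q\ge q(\alpha)$ outside; in particular $q$ has a minimizer in $[\alpha,\beta]$. A finite convex function on $\mathbb R^2$ is continuous.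
* *Null sets.* "Null" means of Lebesgue outer measure zero, in $X\cong\mathbb R^3$ or in $\mathbb R^2$ where indicated. Countable unions of null sets, their translates, and their images under Lipschitz or smooth maps into a space of the same dimension are null. Planes in $\mathbb R^3$ are null. Complements of null sets are dense.
* *Winding numbers.* A closed curve in $\mathbb R^2\setminus\{0\}$ has a continuous argument, whose total change is $2\pi$ times an integer, unchanged by homotopy in $\mathbb R^2\setminus\{0\}$. So if $\Phi:\mathbb R^2\to\mathbb R^2$ is continuous without zeros and $\gamma$ is a closed curve, then $\Phi\circ\gamma$ has winding number $0$: contract it through $\Phi(u\gamma)$, $0\le u\le1$.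
* *Connectedness.* A 2-sphere minus a countable set is connected. By radial projection, $S_r$ is homeomorphic to a 2-sphere when $\dim X=3$, and the part of $S_r$ in a plane through $0$ is homeomorphic to a circle.

## Passing to dimension three

**Reduction.** This step lets us assume $\dim X=3$, so that the midpoints for a fixed $\delta$ can be parametrized by $\mathbb R^2$.

Suppose the theorem holds in dimension 3 and let $f$ solve (POA) on $X$. Put $b(x)=f(\frac x2)-f(-\frac x2)$. On each 3-dimensional subspace $E$ we have $f|_E=a_E(\|\cdot\|^2)+b_E$ with $b_E=b|_E$, by the uniqueness formula. Any two vectors lie in a common $E$, so $b$ is additive. If $\|x\|=\|x'\|$, choose $E\ni x,x'$; then $f(x)-b(x)=a_E(\|x\|^2)=f(x')-b(x')$. So $f-b$ is a function of $\|x\|^2$. As a function on $[0,\infty)$ it agrees with $a_E$ for every $E$, because each $E$ contains vectors of every norm. Hence $f=a_E(\|\cdot\|^2)+b$ on $X$ for any fixed $E$.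

From now on $\dim X=3$ and $f$ satisfies (POA). Since $0\perp0$, we have $f(0)=2f(0)$, so $f(0)=0$.

## Directions of segments in the unit sphere

Let us see how the set of midpoints can go wrong. In the maximum norm take $\delta=(0,2,0)$. If $|m_1|\ge|m_2|+1$ and $|m_1|\ge|m_3|$, then $\|m+\frac\delta2\|=|m_1|=\|m-\frac\delta2\|$. So the set of midpoints has interior points and is not a surface. The cause is that the sphere contains segments parallel to $\delta$. We therefore discard such $\delta$ and show that we discard little.

**Definition.** $\mathrm{Bad}$ is the set of $\delta\ne0$ such that $S$ contains a nondegenerate segment parallel to $\delta$, and $\mathcal D=X\setminus(\mathrm{Bad}\cup\{0\})$.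

Both $\mathcal D$ and $X\setminus\mathcal D$ are invariant under multiplication by nonzero reals. By scaling, if $\delta\in\mathcal D$, then no $S_r$ with $r>0$ contains a nondegenerate segment parallel to $\delta$.

For the maximum norm, $\mathrm{Bad}=\{\delta\ne0:\delta_1\delta_2\delta_3=0\}$. Indeed, the midpoint of a segment in $S$ is normed by some $\pm x_i$; this functional is at most $1$ on the segment and equals $1$ at the midpoint, so it is $1$ on the whole segment, and $\delta_i=0$. Conversely, if $\delta_i=0$, a short segment in direction $\delta$ centered at the $i$-th unit vector lies in $S$. Three planes form a null set, and this is the general picture.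

**Lemma 1.** $\mathrm{Bad}$ is null.

This is a special case of a theorem of Ewald, Larman and Rogers (1970); here is a direct proof.

**Step 1: slicing.** This step turns directions of segments into differences of maximizers on two planar convex sets. Let $K$ be the unit ball. If $[A,B]\subset S$ is nondegenerate, some coordinate functional $\ell$ has $\ell(A)\neq\ell(B)$; name the endpoints so that $\ell(A)<\ell(B)$, and choose rationals with $\ell(A)\le\alpha<\alpha'\le\ell(B)$. So $\mathrm{Bad}$ is the countable union, over $\ell,\alpha,\alpha'$, of the sets of $\delta$ parallel to such a segment. Fix $\ell,\alpha,\alpha'$, write points as $(t,\xi)$ with $t=\ell$, $\xi\in\mathbb R^2$, and put $K_\alpha=\{\xi:(\alpha,\xi)\in K\}$.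

Let $(\alpha,x)$ and $(\alpha',y)$ be the points of $[A,B]$ at heights $\alpha,\alpha'$. A norm-one functional equal to $1$ at the midpoint of $[A,B]$ is $\le1$ on $[A,B]$, hence equal to $1$ on all of it. Write it as $\gamma t+\langle\omega,\xi\rangle$. Here $\omega\neq0$: otherwise $\gamma\ell$ would be constantly $1$ on $[A,B]$, where $\ell$ is not constant. The functional is $\le1$ on $K$ and equals $1$ at $(\alpha,x)$, so $x$ maximizes $\langle\omega,\cdot\rangle$ on $K_\alpha$; likewise $y$ on $K_{\alpha'}$. With $\theta=\omega/|\omega|$ and $F_\alpha(\theta)$ the set of maximizers of $\langle\theta,\cdot\rangle$ on $K_\alpha$,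
$$x\in F_\alpha(\theta),\qquad y\in F_{\alpha'}(\theta),$$
and the direction of the segment is $(\alpha'-\alpha,\;y-x)$.

**Step 2: monotonicity.** This step shows that maximizers move monotonically with $\theta$. It is enough to treat one quarter of the unit circle at a time, in rotated coordinates $\theta=(\cos\varphi,\sin\varphi)$, $\varphi\in[0,\frac\pi2]$. Let $\varphi<\varphi'$, $x\in F_\alpha(\theta)$, $x'\in F_\alpha(\theta')$, $d=x'-x$. Maximality gives
$$d_1\cos\varphi'+d_2\sin\varphi'\ge0,\qquad -d_1\cos\varphi-d_2\sin\varphi\ge0 .$$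
Multiply the first by $\cos\varphi\ge0$, the second by $\cos\varphi'\ge0$, and add: $d_2\sin(\varphi'-\varphi)\ge0$. Multiply the first by $\sin\varphi\ge0$, the second by $\sin\varphi'\ge0$, and add: $-d_1\sin(\varphi'-\varphi)\ge0$. Since $\sin(\varphi'-\varphi)>0$, we get $d_2\ge0\ge d_1$. The same holds for $\alpha'$.

**Step 3: exceptional $\theta$.** This step handles those $\theta$ for which a maximizer is not unique. By Step 2, the images of the faces $F_\alpha(\theta)$ under $\xi\mapsto\xi_2-\xi_1$ are compact intervals that do not overlap for different $\theta$. The face $F_\alpha(\theta)$ is parallel to $(-\sin\varphi,\cos\varphi)$, on which this map takes the value $\cos\varphi+\sin\varphi>0$; so a nondegenerate face has a nondegenerate image. Hence only countably many $F_\alpha(\theta)$, and likewise only countably many $F_{\alpha'}(\theta)$, are nondegenerate. For each of these countably many $\theta$, $y-x$ lies in $F_{\alpha'}(\theta)-F_\alpha(\theta)$, which lies in a line. These $y-x$ form a null set in $\mathbb R^2$.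

**Step 4: the other $\theta$.** This step shows that the remaining differences are also null. Let $\Theta$ be the set of $\theta$ in the quarter circle for which both maximizers are unique, and call them $x(\theta),y(\theta)$. By Step 2 the bounded function $v=-x_1+x_2-y_1+y_2$ is nondecreasing in $\varphi$, and $z=y-x$ satisfies
$$|z(\theta')-z(\theta)|\le|x(\theta')-x(\theta)|+|y(\theta')-y(\theta)|\le|v(\theta')-v(\theta)|,$$
because the Euclidean length of $d$ is at most $|d_1|+|d_2|=-d_1+d_2$. Let $v$ range in an interval of length $V$ and cut it into $N$ equal parts. Then $z(\Theta)$ is covered by $N$ sets of diameter $\le V/N$, each inside a square of side $2V/N$. So its area is at most $N(2V/N)^2=4V^2/N$, for every $N$, and $z(\Theta)$ is null.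

**Step 5: back to $\mathbb R^3$.** The possible $y-x$ form a null set $Z\subset\mathbb R^2$. Then $\mathbb R\times Z$ is null in $\mathbb R^3$, and so is its image $\{(\lambda(\alpha'-\alpha),\lambda z):\lambda\in\mathbb R,z\in Z\}$ under a smooth map. This image contains all $\delta$ belonging to $\ell,\alpha,\alpha'$. $\square$

## The equidistant surface of a good direction

Fix $\delta\in\mathcal D$. Let $\pi:X\to\mathbb R^2$ be linear and onto with kernel $\mathbb R\delta$, and $j$ a linear right inverse of $\pi$. Put
$$h(x)=\|x+\tfrac\delta2\|-\|x-\tfrac\delta2\|,\qquad I=I_\delta=\{h=0\},\qquad q_x(\tau)=\|x+\tau\delta\|.$$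

In the maximum norm with $\delta=(2,2,2)\in\mathcal D$ everything is explicit. Write $M=\max_ix_i$ and $\mu=\min_ix_i$. Then $\|x+\frac\delta2\|=\max(M+1,-\mu-1)$ and $\|x-\frac\delta2\|=\max(M-1,1-\mu)$. If $M+\mu=0$, both are $M+1$, so $x\in I$. Each line parallel to $\delta$ contains exactly one point with $M+\mu=0$, so in view of the next lemma $I=\{\max_ix_i+\min_ix_i=0\}$, a piecewise linear surface. The common norm is $1+\frac12(\max_i x_i-\min_i x_i)$, a function of the line alone, with minimum $1=\|\delta\|/2$.

**Lemma 2.** (a) Each fiber $\pi^{-1}(p)$ contains exactly one point $s(p)$ of $I$. The map $s$ is odd, injective and locally Lipschitz, hence Lipschitz on compact sets.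
(b) $n(p):=\|s(p)\pm\frac\delta2\|$ is convex and even, $n(0)=\|\delta\|/2=\min n$, and $n(p)\to\infty$ as $p\to\infty$.

**Step 1: zeros of $h$ exist on each fiber.** The function $\lambda\mapsto h(x+\lambda\delta)=q_x(\lambda+\frac12)-q_x(\lambda-\frac12)$ is continuous, and nondecreasing since $q_x$ is convex. As $q_x(\tau)\ge|\tau|\|\delta\|-\|x\|$, the convex function $q_x$ tends to $\infty$ at both ends, so it is strictly increasing far to the right and strictly decreasing far to the left. So $h(x+\lambda\delta)$ is positive for large $\lambda$, negative for very negative $\lambda$, and has a zero.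

**Step 2: $h$ grows at a definite rate near a zero.** This quantitative estimate gives both uniqueness and the Lipschitz property. Let $m\in I$ and $r=\|m\pm\frac\delta2\|$; $r>0$ because $\delta\neq0$. As $\delta\in\mathcal D$, the segment $[m-\frac\delta2,m+\frac\delta2]$ is not contained in $S_r$. On it the norm is $\le r$ by convexity, so there is $\tau_0\in(-\frac12,\frac12)$ with $\mu:=q_m(\tau_0)<r$. Put
$$\rho=\tfrac{r-\mu}4,\qquad\kappa=\tfrac{r-\mu}2,\qquad\lambda_0=\min(\tfrac12+\tau_0,\tfrac12-\tau_0).$$
The claim is that for $\|x-m\|\le\rho$ and $0\le\lambda\le\lambda_0$,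
$$h(x+\lambda\delta)-h(x)\ge\kappa\lambda,\qquad h(x)-h(x-\lambda\delta)\ge\kappa\lambda.\tag{1}$$
We have $q_x(\pm\frac12)\ge r-\rho$ and $q_x(\tau_0)\le\mu+\rho$, so $q_x(\pm\frac12)-q_x(\tau_0)\ge r-\mu-2\rho=\kappa$. Comparing slopes, and using $0<\frac12-\tau_0<1$,
$$q_x(\tfrac12+\lambda)-q_x(\tfrac12)\ge\lambda\,\frac{q_x(\frac12)-q_x(\tau_0)}{\frac12-\tau_0}\ge\kappa\lambda .$$
Since $-\frac12\le-\frac12+\lambda\le\tau_0$, convexity gives $q_x(-\frac12+\lambda)\le\max(q_x(-\frac12),q_x(\tau_0))=q_x(-\frac12)$. Subtracting gives the first inequality in (1). For the second, in the same way $q_x(-\frac12-\lambda)-q_x(-\frac12)\ge\lambda\frac{q_x(-1/2)-q_x(\tau_0)}{\tau_0+1/2}\ge\kappa\lambda$, and $q_x(\frac12-\lambda)\le q_x(\frac12)$ since $\tau_0\le\frac12-\lambda\le\frac12$; add these.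

**Step 3: uniqueness, oddness, injectivity.** By (1) with $x=m$ we have $h(m+\lambda\delta)>0>h(m-\lambda\delta)$ for small $\lambda>0$, and by monotonicity for all $\lambda>0$. So the zero on each fiber is unique, and $s$ is defined. Since $h(-x)=-h(x)$, $s$ is odd. Since $\pi s=\mathrm{id}$, $s$ is injective.

**Step 4: Lipschitz estimates.** This step makes $s$ regular enough for the comparison of a linear with a quadratic term below. Let $m=s(p_0)$ with $\rho,\kappa,\lambda_0$ as in Step 2. Let $x\in I$ and $x'=x+j(p'-\pi x)$ with $\|x'-m\|\le\rho$ and $2\|x'-x\|\le\kappa\lambda_0$. Then $\pi x'=p'$ and $|h(x')|=|h(x')-h(x)|\le2\|x'-x\|$. Use (1) at $x'$ with $\lambda=|h(x')|/\kappa\le\lambda_0$: it gives $h(x'-\lambda\delta)\le0\le h(x'+\lambda\delta)$. So $s(p')=x'+\lambda'\delta$ with $|\lambda'|\le2\|x'-x\|/\kappa$, and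
$$\|s(p')-x\|\le\Bigl(1+\frac{2\|\delta\|}\kappa\Bigr)\|j(p'-\pi x)\|.$$
With $x=m$, the two conditions hold for $p'$ near $p_0$, and we get continuity of $s$ at $p_0$. Hence for $p,p'$ near $p_0$ the conditions hold with $x=s(p)$, and the estimate becomes a Lipschitz estimate for $s$ near $p_0$.

On a compact set $C_0$: if $s$ were not Lipschitz there, we would have $p_k\ne p_k'$ in $C_0$ with $\|s(p_k)-s(p_k')\|/|p_k-p_k'|\to\infty$. As $s$ is bounded on $C_0$, $|p_k-p'_k|\to0$, so a subsequence of both converges to a common limit, and the local Lipschitz property there is contradicted. This proves (a).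

**Step 5: the function $n$.** Let $M(x)=\max(\|x+\frac\delta2\|,\|x-\frac\delta2\|)$, a convex function, and $m=s(p)$. From $q_m(\frac12)=q_m(-\frac12)=n(p)$ and convexity, $q_m(\frac12+\lambda)\ge n(p)$ and $q_m(-\frac12-\lambda)\ge n(p)$ for $\lambda\ge0$. So $M(m\pm\lambda\delta)\ge n(p)=M(m)$, i.e. $n(p)=\min_{\pi^{-1}(p)}M$. For $0\le t\le1$ the point $ts(p)+(1-t)s(p')$ lies over $tp+(1-t)p'$, so
$$n(tp+(1-t)p')\le M(ts(p)+(1-t)s(p'))\le tn(p)+(1-t)n(p'),$$
and $n$ is convex. It is even since $s$ is odd. Hence $n(0)\le\frac12n(p)+\frac12n(-p)=n(p)$, and $s(0)=0$ gives $n(0)=\|\delta\|/2$. Finally $M(x)\ge\frac12(\|x+\frac\delta2\|+\|x-\frac\delta2\|)\ge\|x\|\ge\mathrm{const}\cdot|\pi x|$ with a positive constant, so $n(p)\to\infty$. $\square$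

**Level sets of $n$.** We need to know that these replacements for circles are connected. The function $n$ is continuous, being convex and finite on $\mathbb R^2$. For $t\ge1$, $p=\frac1t(tp)+(1-\frac1t)0$, so $n(p)\le\frac1tn(tp)+(1-\frac1t)n(0)$; multiplying by $t$,
$$n(tp)-n(p)\ge(t-1)(n(p)-n(0)).\tag{2}$$
Let $r>n(0)$. Each ray from $0$ meets $\{n=r\}$, since $n(0)<r$ and $n\to\infty$, and only once, by (2). The set $\{n=r\}$ is compact and does not contain $0$, so $p\mapsto p/|p|$ is a continuous bijection from it onto the unit circle, hence a homeomorphism. In particular $\{n=r\}$ is connected.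

## Two zero sets that must meet

**Proposition A.** For each $\delta\in\mathcal D$ there is $c(\delta)\in Y$ such that $f(x)-f(y)=c(\delta)$ whenever $x-y=\delta$ and $\|x\|=\|y\|>\|\delta\|/2$. Clearly $c(-\delta)=-c(\delta)$.

**Step 1: translation to the surface.** Put $F(m)=f(m+\frac\delta2)-f(m-\frac\delta2)$ for $m\in I$ and
$$G_p(x)=n(x)^2-n(p)^2-\|s(x)-s(p)\|^2\qquad(p,x\in\mathbb R^2),$$
which is jointly continuous in $(p,x)$. If $x,y$ are as in the statement, then $\frac{x+y}2\in I$, so it equals $s(p)$ for some $p$, with $n(p)=\|x\|>\|\delta\|/2=n(0)$. So the claim is that $F\circ s$ is constant on $\{n>n(0)\}$.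

**Step 2: the move.** This is the only place in the proposition where (POA) is used: *if $G_p(x)=0$, then $F(s(x))=F(s(p))$.* Let $m=s(p)$, $P=s(x)$, $w=P-m$. Then
$$\|(m\pm\tfrac\delta2)+w\|^2=\|P\pm\tfrac\delta2\|^2=n(x)^2=n(p)^2+\|w\|^2=\|m\pm\tfrac\delta2\|^2+\|w\|^2 .$$
So $f(P\pm\frac\delta2)=f(m\pm\frac\delta2)+f(w)$ for both signs; subtract.

For example, in the maximum norm with $\delta=(2,2,2)$ take $m=(1,0,-1)$ and $P=(\frac32,\frac32,-\frac32)$, both in $I$. Then $n=2$ at $m$, $n=\frac52$ at $P$, $w=(\frac12,\frac32,-\frac12)$ has norm $\frac32$, and $\frac{25}4=4+\frac94$. This is a legal move.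

**Step 3: outward estimate.** This step says that $G_p$ is positive just outside the level of $p$ on the ray through $p$, as it is for the side of a tangent away from the circle. Let $K\subset\{n>n(0)\}$ be compact and nonempty. There is $\varepsilon=\varepsilon_K\in(0,1]$ with
$$G_p(tp)>0\qquad\text{for }p\in K,\ 1<t\le1+\varepsilon.\tag{3}$$
By (2), $n(tp)\ge n(p)$ and
$$n(tp)^2-n(p)^2=(n(tp)-n(p))(n(tp)+n(p))\ge2n(p)(n(p)-n(0))(t-1).$$
On the other hand $\|s(tp)-s(p)\|^2\le C^2|p|^2(t-1)^2$, where $C>0$ is a Lipschitz constant of $s$ on the compact set $\{tp:p\in K,1\le t\le2\}$. With $A=\min_K2n(p)(n(p)-n(0))>0$ and $B=\max_KC^2|p|^2>0$ (recall $0\notin K$) we get $G_p(tp)\ge A(t-1)-B(t-1)^2$, which is positive for $0<t-1\le\varepsilon:=\min(1,\frac A{2B})$.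

**Step 4: $F\circ s$ is constant on each level $\{n=r\}$, $r>n(0)$.** This is the winding-number form of "two nearby tangents meet". Use (3) with $K=\{n=r\}$ and its $\varepsilon$. Fix $p$ with $n(p)=r$. Since $G_p((1+\varepsilon)p)>0$, joint continuity shows: if $p_1\neq p$, $n(p_1)=r$ and $p_1$ is close enough to $p$, then both $G_p$ and $G_{p_1}$ are positive on the segment from $(1+\varepsilon)p$ to $(1+\varepsilon)p_1$. Let $\Phi=(G_p,G_{p_1}):\mathbb R^2\to\mathbb R^2$, and let $\gamma$ be the closed curve composed of

1. $tp$, $1\le t\le1+\varepsilon$, from $p$ to $(1+\varepsilon)p$;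
2. the segment from $(1+\varepsilon)p$ to $(1+\varepsilon)p_1$;
3. $tp_1$, from $(1+\varepsilon)p_1$ back to $p_1$;
4. an arc of $\{n=r\}$ from $p_1$ to $p$.

On piece 4, $n(x)=r$, so $G_p(x)=-\|s(x)-s(p)\|^2\le0$ with equality only at $p$, as $s$ is injective; similarly $G_{p_1}\le0$ with equality only at $p_1$. In particular, with $\eta=\|s(p)-s(p_1)\|^2>0$,
$$\Phi(p)=(0,-\eta),\qquad\Phi(p_1)=(-\eta,0).$$
On piece 1, $G_p\ge0$ with equality only at $p$, by (3). On piece 3, $G_{p_1}\ge0$ with equality only at $p_1$. On piece 2 both are positive. So $\Phi\circ\gamma$ avoids $0$. Follow its argument, starting with $-\frac\pi2$ at $\Phi(p)=(0,-\eta)$: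

* on piece 1 the curve stays in the closed right half-plane, so the argument stays in $[-\frac\pi2,\frac\pi2]$, and it ends in $(0,\frac\pi2)$, since at $(1+\varepsilon)p$ both coordinates are positive;
* on piece 2 it stays in $(0,\frac\pi2)$;
* on piece 3 the curve stays in the closed upper half-plane, so the argument stays in $[0,\pi]$, and it ends at $\pi$, since $\Phi(p_1)=(-\eta,0)$;
* on piece 4 the curve stays in the closed third quadrant, so the argument stays in $[\pi,\frac{3\pi}2]$ and ends at $\frac{3\pi}2$.

The total change is $2\pi$, so $\Phi\circ\gamma$ has winding number $1$ about $0$, and $\Phi$ must have a zero $x$. Then $G_p(x)=0=G_{p_1}(x)$, and by the move $F(s(p))=F(s(x))=F(s(p_1))$. So $F\circ s$ is locally constant on $\{n=r\}$; this set is connected, so $F\circ s$ is constant on it. Call the value $\varphi(r)$.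

**Step 5: $\varphi$ does not depend on $r$.** This step imitates "the tangent meets the larger circles". Fix a ray $\{\lambda\hat p:\lambda\ge0\}$ with $\hat p\neq0$ and let $\lambda_*=\max\{\lambda\ge0:n(\lambda\hat p)=n(0)\}$. By (2), $\lambda\mapsto n(\lambda\hat p)$ increases strictly from $n(0)$ to $\infty$ on $[\lambda_*,\infty)$. Let $\Lambda\subset(\lambda_*,\infty)$ be a compact interval and consider $p=\lambda\hat p$ with $\lambda\in\Lambda$.

By (3), $G_p(tp)>0$ for $t>1$ close to $1$, uniformly over $\Lambda$. Since $n$ is even and $s$ is odd,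
$$G_p(-tp)=n(tp)^2-n(p)^2-\|s(tp)+s(p)\|^2,$$
which tends to $-4\|s(p)\|^2$ as $t\downarrow1$, uniformly on $\Lambda$ by uniform continuity on compact sets. This limit is bounded away from $0$ on $\Lambda$, since $p\ne0$ forces $s(p)\neq0$. So there is $\varepsilon'>0$ such that $G_p(tp)>0>G_p(-tp)$ for all $\lambda\in\Lambda$ and $1<t\le1+\varepsilon'$. Both points $\pm tp$ lie on the connected level $\{n=n(tp)\}$, so $G_p$ vanishes at some point of it. By the move, $\varphi(n(p))=\varphi(n(tp))$. Hence
$$\varphi(n(\lambda\hat p))=\varphi(n(t\lambda\hat p))\qquad(\lambda\in\Lambda,\ 1<t\le1+\varepsilon').$$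
Any two points of $\Lambda$ are joined by finitely many such steps inside $\Lambda$, so $\lambda\mapsto\varphi(n(\lambda\hat p))$ is constant on $\Lambda$. As $\Lambda$ was arbitrary, $\varphi$ is constant on $(n(0),\infty)$; call the value $c(\delta)$. $\square$

## Circumcenters and the additivity of $c$

We want $c$ to be additive. If three points $P_0,P_1,P_2$ have equal large norm and all differences are in $\mathcal D$, then Proposition A gives $c(P_2-P_0)=c(P_2-P_1)+c(P_1-P_0)$. So, given difference vectors, we look for a far away point $q$ at equal distance from $0$, $z$ and $v$: the points $-q,z-q,v-q$ will do. We construct such a circumcenter only when $v$ lies on one side of a suitable direction $e$. For the triple $0,\delta,\delta+\delta'$ this condition cannot hold with the $e$ we use below, so we insert an auxiliary $v$ and let it cancel.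

**Lemma 3.** Let $z\in\mathcal D$, $e\in S$, $\psi_0\in N(e)$ with $\psi_0(z)=0$. Let $v\in X$ with $\psi(v)>0$ for all $\psi\in N(e)$. For every $R>0$ there is $q\in X$ with $\|q\|=\|q-z\|=\|q-v\|>R$.

**Step 1: points at equal distance from $0$ and $z$, near $\pm te$.** Apply Lemma 2 with $\delta=z$: the set $\{q:\|q\|=\|q-z\|\}=\frac z2+I_z$ is the image of the continuous section $\sigma(p)=\frac z2+s(p)$ of $\pi$. For $t>0$ let $q_t^\pm=\sigma(\pm t\pi(e))=\pm te+\lambda z$ with $\lambda=\lambda_t^\pm$. The convex function $\theta(\tau)=\|\pm te+\tau z\|$ satisfies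
$$\theta(\tau)\ge|\psi_0(\pm te+\tau z)|=t=\theta(0).$$
Moreover $0$ is its only minimizer: a second one would, by convexity, give a nondegenerate segment in $S_t$ parallel to $z\in\mathcal D$. From $\|q_t^\pm\|=\|q_t^\pm-z\|$, i.e. $\theta(\lambda)=\theta(\lambda-1)$, a minimizer lies in $[\lambda-1,\lambda]$, so $0\in[\lambda-1,\lambda]$ and $\lambda\in[0,1]$. Hence $q_t^\pm/t\to\pm e$ as $t\to\infty$.

**Step 2: $\|q\|-\|q-v\|$ has opposite signs at $q_t^+$ and $q_t^-$.** Let $\psi$ be a norm-one functional norming $q_t^+-v$. Then
$$\|q_t^+\|\ge\psi(q_t^+)=\|q_t^+-v\|+\psi(v).$$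
Since $(q_t^+-v)/t\to e$, every cluster point of such $\psi$ as $t\to\infty$ takes the value $1$ at $e$ and lies in $N(e)$. So $\psi(v)>0$ for large $t$; otherwise there would be a cluster point in $N(e)$ with value $\le0$ at $v$. Thus $\|q_t^+\|>\|q_t^+-v\|$ for large $t$. Now let $\psi$ be norming for $q_t^-$. Then $\|q_t^--v\|\ge\psi(q_t^--v)=\|q_t^-\|-\psi(v)$, and since $q_t^-/t\to-e$, the cluster points lie in $-N(e)$, where the value at $v$ is negative. So $\|q_t^--v\|>\|q_t^-\|$ for large $t$.

**Step 3: intermediate value.** We have $\pi(e)\neq0$, because $\psi_0(e)=1$ while $\psi_0$ vanishes on $\mathbb Rz$. Join $t\pi(e)$ to $-t\pi(e)$ by a half circle of radius $t|\pi(e)|$ about $0$. Along it $\|\sigma(p)\|\ge\mathrm{const}\cdot|p|=\mathrm{const}\cdot t|\pi(e)|>R$ for large $t$. By Step 2 and the intermediate value theorem, some $q=\sigma(p)$ on it has $\|q\|=\|q-v\|$; and $\|q\|=\|q-z\|$ holds along the whole path. $\square$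

**Lemma 4.** If $\delta,\delta'\in\mathcal D$ are linearly independent and $\delta+\delta'\in\mathcal D$, then $c(\delta+\delta')=c(\delta)+c(\delta')$.

**Step 1: the auxiliary vector.** Choose a norm-one functional $\psi_0$ with kernel $\mathrm{span}(\delta,\delta')$ and $e\in S$ with $\psi_0(e)=1$, so $\psi_0\in N(e)$. The set $V=\{v:\psi(v)>0\ \text{for all }\psi\in N(e)\}$ is open by compactness of $N(e)$. The set $\{v:v\in V,\ v-\delta\in V\}$ is open, and nonempty since it contains $te$ for $t>\|\delta\|$: there $\psi(te-\delta)\ge t-\|\delta\|>0$ for $\psi\in N(e)$. By Lemma 1 pick such a $v$ with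
$$v,\quad v-\delta,\quad v-\delta-\delta'\in\mathcal D .$$

**Step 2: three circumcenters.** Each application of Lemma 3 gives one relation. Take Lemma 3 with $(z,v)$ replaced by $(\delta+\delta',v)$ and $R$ at least half the norm of each difference vector that occurs. It gives $q$ such that $-q$, $\delta+\delta'-q$, $v-q$ have equal norm $>R$. Proposition A, used for the differences $v$, $v-\delta-\delta'$ and $\delta+\delta'$, gives
$$c(v)=f(v-q)-f(-q)=c(v-\delta-\delta')+c(\delta+\delta').$$
Likewise the pair $(\delta,v)$ gives $c(v)=c(v-\delta)+c(\delta)$, and the pair $(\delta',v-\delta)$ gives $c(v-\delta)=c(v-\delta-\delta')+c(\delta')$. Combining the three and canceling $c(v-\delta-\delta')$, $c(\delta+\delta')=c(\delta)+c(\delta')$. $\square$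

**Proposition B.** There is an additive $\beta:X\to Y$ with $\beta=c$ on $\mathcal D$.

In this proof each choice avoids finitely many translates or reflected translates of the null set $X\setminus\mathcal D$ and finitely many linear or affine subspaces of dimension at most $2$, so it is possible by Lemma 1. For $x\in X$ put $\beta(x)=c(u)+c(x-u)$ for any $u$ with $u,x-u\in\mathcal D$.

**Step 1: $\beta$ is well defined.** Let $u,u'$ be admissible. Choose $u''\notin\mathrm{span}(x,u)\cup\mathrm{span}(x,u')$ with $u'',\,x-u'',\,u-u'',\,u'-u''\in\mathcal D$. The pair $u'',u-u''$ is independent: otherwise $u''\in\mathrm{span}(u)$, as $u\ne0$. The pair $x-u,u-u''$ is independent: otherwise $u-u''\in\mathrm{span}(x-u)$, as $x-u\ne0$, and $u''\in\mathrm{span}(x,u)$. So Lemma 4 gives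
$$c(u)=c(u'')+c(u-u''),\qquad c(x-u'')=c(x-u)+c(u-u''),$$
and hence $c(u)+c(x-u)=c(u'')+c(x-u'')$. The same holds for $u'$.

**Step 2: $\beta$ is additive.** Given $x,y$, choose $u$ with $u,x-u\in\mathcal D$, and then $w$ with $w,\ y-w,\ u+w,\ x+y-u-w\in\mathcal D$, $w\notin\mathrm{span}(u)$, $w\notin y+\mathrm{span}(x-u)$. The pairs $u,w$ and $x-u,y-w$ are independent, and their sums are in $\mathcal D$. By Lemma 4,
$$\beta(x+y)=c(u+w)+c(x+y-u-w)=c(u)+c(w)+c(x-u)+c(y-w)=\beta(x)+\beta(y).$$

**Step 3: $\beta=c$ on $\mathcal D$.** For $\delta\in\mathcal D$ take $u\notin\mathrm{span}(\delta)$ with $u,\delta-u\in\mathcal D$. These two are independent, so Lemma 4 gives $c(\delta)=c(u)+c(\delta-u)=\beta(\delta)$. $\square$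

## Corners of the sphere and the radial part

Let $k=f-\beta$. It satisfies (POA), $k(0)=0$, and by Propositions A and B
$$\|x\|=\|y\|=r,\quad x-y\in\mathcal D,\quad\|x-y\|<2r\quad\Longrightarrow\quad k(x)=k(y).\tag{4}$$
We want $k$ to be constant on each $S_r$. One would like to join any two points of $S_r$ by a few applications of (4). This cannot work at every point. In the maximum norm let $x=(1,1,1)$ and $y\in S$. Some $|y_i|=1$. If $y_i=1$, then $x-y$ has a zero coordinate and is not in $\mathcal D$. If $y_i=-1$, then $\|x-y\|=2$. So (4) says nothing about the vertex $x$. We collect such points, show that they are few, and reach them by (POA) itself.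

**Definition.** For $r>0$ let $Q_r$ be the set of $x\in S_r$ for which some $z\in S_r$ satisfies $\|x+z\|<2r$ and $\|x-z\|<2r$.

$Q_r$ is open in $S_r$, and $Q_r=rQ_1$. In the maximum norm, $S\setminus Q_1$ consists of the eight vertices. If $|e_i|=1$ for all $i$, then for $z\in S$ with $|z_i|=1$ one of $|e_i\pm z_i|$ is $2$. If $e\in S$ has $|e_i|<1$ for some $i$, let $z$ be the $i$-th unit vector: $|e_i\pm1|<2$ and the other coordinates of $e\pm z$ are at most $1$ in absolute value.

**Step 1: $S_r\setminus Q_r$ is countable.** This step shows that the corners are few. It suffices to take $r=1$. Let $e\in S\setminus Q_1$. For each $z\in S$, $\|e+z\|=2$ or $\|e-z\|=2$. A norm-one functional norming that vector takes the value $2$ on it, so it takes the value $1$ at $e$ and the value $1$ or $-1$ at $z$. So no $z\ne0$ is annihilated by all of $N(e)$, i.e. $N(e)$ spans $X^*$, and $N(e)$ contains three linearly independent functionals. Consider the cone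
$$(0,\infty)N(e)=\{\psi\neq0:\psi(e)=\|\psi\|\}.$$
It is convex: if $\psi,\psi'$ belong to it, then $\|\psi+\psi'\|\ge(\psi+\psi')(e)=\|\psi\|+\|\psi'\|\ge\|\psi+\psi'\|$, and $(\psi+\psi')(e)>0$. So it contains all positive combinations of three linearly independent functionals and has nonempty interior. For $e\ne e'$ the interiors are disjoint, since $\psi(e-e')=0$ on the intersection of the two cones, which therefore lies in a plane of $X^*$. Disjoint nonempty open sets in $X^*\cong\mathbb R^3$ are countable in number, so there are only countably many such $e$.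

**Step 2: $k$ is locally constant on $Q_r$.** This step joins two nearby points $x,y$ by a third point $z$ with $z-x,z-y\in\mathcal D$. The sphere is itself null in $X$, so to use Lemma 1 we must thicken: we let the points $x+\lambda(z-x)$ sweep out a solid region.

Let $x_0\in Q_r$ with corresponding $z_0$. Choose $\kappa\in(0,\frac12]$ and open neighborhoods $U\ni x_0$, $O\ni z_0$ in $S_r$ with $\|x+z\|\le(2-2\kappa)r$ and $\|x-z\|<2r$ for $x\in U,z\in O$. Let $\hat O=\{\lambda z:z\in O,\frac12<\lambda<1\}$, a nonempty open set in $X$. For $x\in U$ put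
$$\Phi_x(p)=p+\Bigl(1-\frac{\|p\|}r\Bigr)x\quad(p\in\hat O),\qquad\text{so}\quad\Phi_x(\lambda z)=x+\lambda(z-x).$$

*$\Phi_x$ is injective with Lipschitz inverse.* Let $p,p'\in\hat O$, $\eta=\Phi_x(p)-\Phi_x(p')$ and, without loss of generality, $\sigma=\|p\|-\|p'\|\ge0$. Then $p=p'+\sigma\frac xr+\eta$. Let $\theta(\tau)=\|p'+\tau\frac xr\|$, write $p'=\lambda'z'$ with $z'\in O$, and $\tau_1=\|p'\|=\lambda'r$. Then
$$\theta(0)=\tau_1,\qquad\theta(\tau_1)=\lambda'\|z'+x\|\le(2-2\kappa)\tau_1 .$$
Since $0\le\sigma<\frac r2<\tau_1$, convexity gives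
$$\theta(\sigma)-\theta(0)\le\frac\sigma{\tau_1}(\theta(\tau_1)-\theta(0))\le(1-2\kappa)\sigma .$$
So $\sigma=\|p\|-\|p'\|\le\theta(\sigma)+\|\eta\|-\theta(0)\le(1-2\kappa)\sigma+\|\eta\|$, i.e. $\sigma\le\|\eta\|/(2\kappa)$. Hence $\|p-p'\|\le\sigma+\|\eta\|\le(1+\frac1{2\kappa})\|\eta\|$.

*Choice of $z$.* Since $X\setminus\mathcal D$ is invariant under nonzero multiples, $z-x\notin\mathcal D$ if and only if $\lambda(z-x)\notin\mathcal D$. So the set $\{\lambda z\in\hat O:z\in O,\ z-x\notin\mathcal D\}$ is the $\Phi_x$-preimage of $x+(X\setminus\mathcal D)$, which is null by Lemma 1. By the Lipschitz property of the inverse, this preimage is null. For $x,y\in U$ the two null sets belonging to $x$ and $y$ do not cover the open set $\hat O$. So there is $z\in O$ with $z-x,z-y\in\mathcal D$, and (4) gives $k(x)=k(z)=k(y)$.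

**Step 3: $k$ is constant on $Q_r$.** A 2-sphere minus a countable set is connected. So by Step 1, $Q_r$ is connected, and it is nonempty. By Step 2, $k$ is constant on it. Let $\phi(\rho)$ denote the value of $k$ on $Q_{\sqrt\rho}$, $\rho>0$.

**Step 4: $k$ is constant on $S_r$.** This step reaches the corners by writing each point as a sum of two orthogonal vectors that are not at corners. Let $x_0\in X$, $\|x_0\|^2=\rho>0$. By Step 1 and $Q_r=rQ_1$, the nonzero vectors $x$ with $x\notin Q_{\|x\|}$ lie on countably many lines through $0$. Each line other than $\mathbb Rx_0$ lies in exactly one of the uncountably many planes containing $\mathbb Rx_0$. So some plane $\Pi\ni x_0$ through $0$ contains none of these lines, except possibly $\mathbb Rx_0$.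

On the closed curve $\{x\in\Pi:\|x\|^2=\rho/2\}$ the function $\|x_0-x\|$ takes the values $\sqrt\rho(1\mp\frac1{\sqrt2})$ at $x=\pm x_0/\sqrt2$. Since $(1-\frac1{\sqrt2})^2<\frac12<(1+\frac1{\sqrt2})^2$, some $x$ on the curve satisfies $\|x_0-x\|^2=\rho/2$. It is not a multiple of $x_0$: if $x=\lambda x_0$, then $|\lambda|=|1-\lambda|=\frac1{\sqrt2}$, but $|\lambda|=|1-\lambda|$ forces $\lambda=\frac12$. Thus $x$ and $y=x_0-x$ lie in $\Pi\setminus\mathbb Rx_0$, hence in $Q_{\sqrt{\rho/2}}$. And $x\perp y$, since $\|x+y\|^2=\rho=\frac\rho2+\frac\rho2$. So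
$$k(x_0)=k(x)+k(y)=2\phi(\rho/2).$$
This holds for every $x_0\in S_{\sqrt\rho}$, in particular for points of $Q_{\sqrt\rho}$, where the value is $\phi(\rho)$. Hence $k\equiv\phi(\rho)$ on $S_{\sqrt\rho}$.

## Additivity along squared norms

**Final step.** It remains to see that the radial function is additive in $\|x\|^2$. Put $\phi(0)=k(0)=0$; then $k(x)=\phi(\|x\|^2)$ on $X$. Let $s,t>0$ and $\|x\|^2=s$. On the closed curve $\{\|y\|^2=t\}$ in a plane through $0$ containing $x$, the function $\|x+y\|$ takes the values $\sqrt s+\sqrt t$ and $|\sqrt s-\sqrt t|$, at $y=\pm\sqrt{t/s}\,x$. Their squares lie above and below $s+t$. So $\|x+y\|^2=s+t$ for some such $y$, and (POA) gives $\phi(s+t)=\phi(s)+\phi(t)$. This is trivial if $s$ or $t$ is $0$.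

Hence $\phi$ is additive on $[0,\infty)$. Put $a(s-t)=\phi(s)-\phi(t)$ for $s,t\ge0$. This is well defined: if $s-t=s'-t'$, then $s+t'=s'+t$, so $\phi(s)+\phi(t')=\phi(s')+\phi(t)$. The resulting $a:\mathbb R\to Y$ is additive and extends $\phi$. Therefore
$$f(x)=k(x)+\beta(x)=a(\|x\|^2)+\beta(x)\qquad(x\in X),$$
with $a$ and $\beta$ additive, and the theorem is proved. $\blacksquare$

## Parity, bounded solutions, and the parallelogram law again

Here $\dim X\ge3$ and $f:X\to Y$ solves (POA), so $f=a(\|\cdot\|^2)+b$.

**Even and odd solutions.** The even solutions are exactly $f=a(\|\cdot\|^2)$ with $a$ additive, since for even $f$ we get $b(x)=f(\frac x2)-f(-\frac x2)=0$. The odd solutions are exactly the additive functions: if $f$ is odd, then $a(\|x\|^2)=f(x)-b(x)$ is both odd and even in $x$, so $2a(s)=0$ for $s\ge0$, and $a(s)=2a(s/2)=0$.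

**Bounded solutions.** If $Y=\mathbb R$ and $f$ is bounded on a neighborhood of $0$, then $f(x)=\alpha\|x\|^2+b(x)$ with $\alpha\in\mathbb R$ and $b$ continuous linear. Indeed $b(x)=f(\frac x2)-f(-\frac x2)$ is bounded near $0$, say $|b|\le C$ for $\|x\|\le\varepsilon$. Then $|b(x)|=\frac1n|b(nx)|\le\frac Cn$ for $\|x\|\le\frac\varepsilon n$, so $b$ is continuous at $0$, hence everywhere by additivity; being additive it is linear over $\mathbb Q$, and by continuity over $\mathbb R$. Then $a(\|x\|^2)=f(x)-b(x)$ is bounded near $0$, so $a$ is bounded on some $[0,\varepsilon')$, and on $(-\varepsilon',\varepsilon')$ because $a(-s)=-a(s)$. By the same argument $a(s)=\alpha s$.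

**Quadratic solutions.** If for some $Y$ there is a nonzero even solution $f$ of (POA) with $f(x+y)+f(x-y)=2f(x)+2f(y)$ for all $x,y$, then $X$ is an inner product space. Here $f=a(\|\cdot\|^2)$ with $a\neq0$. Put $D(x,y)=\|x+y\|^2+\|x-y\|^2-2\|x\|^2-2\|y\|^2$; then $a(D(x,y))=0$ for all $x,y$. Suppose $D(x_0,y_0)\neq0$. For $\lambda\ge0$ we have $D(\sqrt\lambda x_0,\sqrt\lambda y_0)=\lambda D(x_0,y_0)$, so $a$ vanishes on $[0,\infty)$ or on $(-\infty,0]$, hence everywhere, a contradiction. So $D\equiv0$, which is the parallelogram law, and the Jordan–von Neumann theorem applies.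

On the dimension: the theorem fails for $\dim X=1$, as we saw at the start. The proof uses $\dim X\ge3$, and no claim is made here about general two-dimensional spaces.
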